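\title{Sums and products of distinct complex numbers}

\begin{abstract}
For a set $A$ of $k$ complex numbers let $A^+$ and $A^\times$ be the sets of sums and of products of distinct elements of $A$. We prove that $|A^+|+|A^\times|>k^{\frac{1}{250}\frac{\log k}{\log\log k}}$ for all large $k$, which is the order of magnitude of the minimum over sets of integers. The bound follows from a dichotomy: for $1\le n\le \frac{\log k}{40\log\log k}$ and $0\notin A$, either $|A^\times|\ge k^{n/5}$ or $|A^+|\ge 2^{\lfloor k^{1/(11n)}\rfloor}$. This dichotomy is sharp up to the constants in the exponents. The proof shows that few products force half of $A$ into a coset of a multiplicative group of rank less than $n$, and that a large subset of such a coset contains many elements with distinct subset sums.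
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A=\{a_1,\dots,a_k\}$ be a set of $k$ distinct complex numbers. The sets of sums and of products of distinct elements of $A$ are
\[
A^{+}=\Big\{\sum_{i=1}^{k}\varepsilon_i a_i : \varepsilon_i\in\{0,1\}\Big\},\qquad
A^{\times}=\Big\{\prod_{i=1}^{k}a_i^{\varepsilon_i} : \varepsilon_i\in\{0,1\}\Big\},
\]
where the empty sum is $0$ and the empty product is $1$. Each set has at most $2^k$ elements, and it is smaller exactly when different subsets of $A$ have the same sum, or the same product. So $|A^+|$ measures how rich $A$ is in additive relations with coefficients $0,\pm1$, and $|A^\times|$ does the same for multiplication. Either set alone can be very small. For $A=\{1,2,\dots,k\}$ there are at most $\binom{k+1}{2}+1$ sums, but the primes up to $k$ already give $2^{\pi(k)}$ products. For $A=\{1,2,4,\dots,2^{k-1}\}$ there are at most $\binom k2+1$ products, but $2^k$ sums. To measure how small both can be at once, put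
\[
g_{\mathbb{Z}}(k)=\min_{A\subset\mathbb{Z},\,|A|=k}\big(|A^+|+|A^\times|\big),\qquad
g_{\mathbb{C}}(k)=\min_{A\subset\mathbb{C},\,|A|=k}\big(|A^+|+|A^\times|\big).
\]
Erd\H{o}s and Szemer\'edi observed that, for some absolute constant $c>0$,
\begin{equation}\label{eq:ES}
g_{\mathbb{Z}}(k)<k^{c\frac{\log k}{\log\log k}},
\end{equation}
and Chang proved that there is an absolute constant $c'>0$ with
\begin{equation}\label{eq:Chang}
g_{\mathbb{Z}}(k)>k^{c'\frac{\log k}{\log\log k}}.
\end{equation}
Chang also proved that $\log g_{\mathbb C}(k)/\log k\to\infty$, that is, $g_{\mathbb C}(k)$ grows faster than any power of $k$. The problem we treat, posed in \cite{SP}, is whether the analogue of \eqref{eq:Chang} holds for $g_{\mathbb C}(k)$.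

There are reasons to expect complex numbers to do better than integers. The $k$-th roots of unity have only $k$ products. A geometric progression of positive integers has $2^k$ sums, whereas the progression with ratio $\theta=\frac{1+\sqrt5}{2}$ satisfies $\theta^i+\theta^{i+1}=\theta^{i+2}$ for all $i$, so its additive and multiplicative relations coexist. Such $\theta$ are units: no prime divides them, and factorization into primes sees nothing. Finally, the degree of the field generated by $A$ may grow with $k$ in any way, so estimates whose constants depend on the field are of no use. Nevertheless the analogue of \eqref{eq:Chang} holds. It follows from a more precise statement, which describes the trade-off between sums and products.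

\begin{theorem}\label{thm:main}
There is $k_0$ such that for all $k\ge k_0$, all integers $1\le n\le \frac{\log k}{40\log\log k}$ and all $A\subset\mathbb C\setminus\{0\}$ with $|A|=k$,
\[
|A^\times|\ \ge\ k^{n/5}\qquad\text{or}\qquad |A^+|\ \ge\ 2^{m},\quad\text{where } m=\lfloor k^{1/(11n)}\rfloor .
\]
\end{theorem}

\begin{corollary}\label{cor:main}
For all large $k$, $g_{\mathbb C}(k)>k^{\frac{1}{250}\frac{\log k}{\log\log k}}$. Consequently
\[
\log g_{\mathbb C}(k)\asymp\log g_{\mathbb Z}(k)\asymp\frac{\log^2k}{\log\log k}.
\]
\end{corollary}

\begin{proof}
Let $|A|=k$, $A_*=A\setminus\{0\}$ and $k_1=|A_*|\ge k-1$. Then $A_*^+=A^+$ and $A_*^\times\subset A^\times$. Apply Theorem~\ref{thm:main} to $A_*$ with $n=\lfloor\frac{\log k_1}{40\log\log k_1}\rfloor$, which is at least $1$ for large $k$. In the first case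
\[
\log|A^\times|\ge\tfrac n5\log k_1=(1+o(1))\frac{\log^2k}{200\log\log k}.
\]
In the second case $k_1^{1/(11n)}\ge(\log k_1)^{40/11}$, so $m\ge\log^2k_1$ for large $k$ and $\log|A^+|\ge\log 2\cdot\log^2k_1$. Both lower bounds exceed $\frac{\log^2k}{250\log\log k}$ for large $k$. The last statement follows from this, from $g_{\mathbb C}\le g_{\mathbb Z}$ and from \eqref{eq:ES}.
\end{proof}

The dichotomy of Theorem~\ref{thm:main} cannot be improved except in its constants, which we do not claim to be optimal.

\begin{theorem}\label{thm:sharp}
For all $k\ge 3$ and all integers $1\le n\le\frac{\log k}{\log\log k}$ with $n\le \log k$, there is $A\subset\mathbb Z_{>0}$ with $|A|=k$, $|A^\times|\le k^{3n}$ and $|A^+|\le \exp(8k^{3/n})$.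
\end{theorem}

The sets in Theorem~\ref{thm:sharp} are built from $n$ primes (Section~\ref{sec:sharp}), and they suggest that the parameter $n$ in Theorem~\ref{thm:main} is a multiplicative rank. The proof confirms this. After a reduction to number fields (Section~\ref{sec:fields}) it has two independent halves.
\begin{itemize}
\item \emph{Few products force low rank} (Proposition~\ref{prop:rank}): if $|A^\times|<k^{n/5}$, then half of $A$ lies in a coset of a multiplicative group of rank at most $n-1$. This is a statement about subset sums of vectors, proved by a volume-halving argument.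
\item \emph{Low rank forces many sums} (Proposition~\ref{prop:sums}): a set of $k/2$ elements in such a coset contains $m$ elements whose $2^m$ subset sums are distinct. This is where the arithmetic of units enters; Section~\ref{sec:gp} shows it on geometric progressions.
\end{itemize}

\medskip\noindent\textbf{Conventions.}
Logarithms are natural unless a base is shown, and $\log^jk=(\log k)^j$. ``For large $k$'' means for $k$ above an absolute constant, independent of $n$, of the set and of the field. The \emph{rank} of a finitely generated abelian group $\Gamma$ is the integer $d$ with $\Gamma/\mathrm{torsion}\cong\mathbb Z^d$. For a finite set $S$ of nonzero elements of a field, $\Gamma(S)$ is the multiplicative group generated by the ratios $a/b$ with $a,b\in S$; thus $S\subset a\Gamma(S)$ for each $a\in S$, and $\Gamma(\lambda S)=\Gamma(S)$ for $\lambda\ne0$. A family $x_1,\dots,x_m$ in an additive abelian group is \emph{dissociated} if its $2^m$ subset sums are distinct; equivalently, $\sum_i\epsilon_ix_i=0$ with $\epsilon_i\in\{-1,0,1\}$ forces all $\epsilon_i=0$. We use Bertrand's postulate in the form: for real $x\ge1$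 there is a prime in $(x,2x]$.

\section{Sets built from $n$ primes}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $p_1<p_2<\cdots$ be the primes and $N=\lceil k^{1/n}\rceil\le2k^{1/n}$. The set $\{\prod_{i\le n}p_i^{e_i}:0\le e_i<N\}$ has $N^n\ge k$ elements; let $A$ consist of any $k$ of them.

In a product of distinct elements of $A$ each prime $p_i$ has exponent in $[0,k(N-1)]$, which leaves at most $kN$ choices. Since $2^n\le e^n\le k$,
\[
|A^\times|\le(kN)^n\le 2^nk^{n+1}\le k^{n+2}\le k^{3n}.
\]
Every element of $A$ is at most $p_n^{nN}$, so $A^+$ consists of integers in $[0,kp_n^{nN}]$ and $|A^+|\le 2kp_n^{nN}$. Bertrand's postulate gives $p_n\le2^n$, so $\log p_n\le n$. The two hypotheses on $n$ say that $k^{1/n}\ge\log k\ge n$. Therefore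
\[
\log|A^+|\le1+\log k+n^2N\le 1+k^{1/n}+2k^{3/n}\le 8k^{3/n}.\qedhere
\]
\end{proof}

Consider the alternative ``$|A^\times|\ge k^{c_1n}$ or $|A^+|\ge\exp(k^{c_2/n})$'' for large $k$ and $1\le n\le\frac{\log k}{40\log\log k}$. In this range $y=k^{1/n}\ge\log^{40}k$ is large. Theorem~\ref{thm:main} gives the alternative with $(c_1,c_2)=(\frac15,\frac1{12})$, because $(y^{1/11}-1)\log2\ge y^{1/12}$. Theorem~\ref{thm:sharp} shows that it fails with $(c_1,c_2)=(4,4)$, even for integers, because $8y^3<y^4$. So only the values of $c_1$ and $c_2$ can be improved.

The alternative also explains the exponent in \eqref{eq:Chang}. For $n=C\frac{\log k}{\log\log k}$ the logarithms of the two bounds are $c_1C\frac{\log^2k}{\log\log k}$ and $(\log k)^{c_2/C}$. The first is the smaller one when $C<c_2/2$, and the second is of smaller order than $\frac{\log^2k}{\log\log k}$ when $C>c_2/2$. Theorem~\ref{thm:sharp} does not reach the second regime, since $k^{3/n}\ge\log^3k$ in its range; this is why the upper bound in Corollary~\ref{cor:main} is taken from \eqref{eq:ES}.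

\section{Reduction to number fields}\label{sec:fields}

Transcendental elements only make coincidences rarer. The following specialization makes this precise and gives access to primes and conjugates.

\begin{lemma}\label{lem:spec}
Let $A\subset\mathbb C\setminus\{0\}$ be finite. There are a number field $K$ and a set $A_1\subset K^*$ with $|A_1|=|A|$, $|A_1^+|\le|A^+|$ and $|A_1^\times|\le|A^\times|$.
\end{lemma}

\begin{proof}
Let $R\subset\mathbb C$ be the $\mathbb Q$-algebra generated by the elements $a$, $a^{-1}$ and $(a-b)^{-1}$ for $a\ne b$ in $A$. It is nonzero and finitely generated. Zariski's lemma states that a field that is finitely generated as an algebra over a field $F$ is a finite extension of $F$. Hence the quotient of $R$ by a maximal ideal is a number field $K$; let $\psi:R\to K$ be the quotient map. The elements $a$ and $a-b$ are invertible in $R$, so their images are nonzero: $\psi$ is injective on $A$ and $0\notin\psi(A)$. As a ring homomorphism, $\psi$ maps $A^+$ onto $\psi(A)^+$ and $A^\times$ onto $\psi(A)^\times$. Take $A_1=\psi(A)$.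
\end{proof}

We recall the facts about a number field $K$ that will be used. Let $\Delta=[K:\mathbb Q]$ and let $\mathcal O_K$ be the ring of algebraic integers in $K$.
\begin{itemize}
\item There are $\Delta$ embeddings $\sigma:K\to\mathbb C$. If $z\in K$ has degree $N$, the values $\sigma(z)$ are the $N$ conjugates of $z$ (the roots of its minimal polynomial), each taken $\Delta/N$ times.
\item If $z$ is an algebraic integer, its minimal polynomial has integer coefficients, so every symmetric polynomial with integer coefficients in the conjugates of $z$ is an integer.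
\item Each nonzero prime ideal $\mathfrak p$ of $\mathcal O_K$ gives a homomorphism $\operatorname{ord}_{\mathfrak p}:K^*\to\mathbb Z$. If among finitely many nonzero elements one has strictly smallest $\operatorname{ord}_{\mathfrak p}$, their sum is nonzero (and has that order). An element $x\in K^*$ is a unit of $\mathcal O_K$ if and only if $\operatorname{ord}_{\mathfrak p}(x)=0$ for all $\mathfrak p$.
\item A root of unity of order $q$ has degree $\varphi(q)$, Euler's function, and $\varphi(q)\ge\sqrt{q/2}$. (The function $\varphi(q)^2/q$ is multiplicative, and its value $p^{a-2}(p-1)^2$ at a prime power $p^a$ is at least $1$ except at $p^a=2$, where it is $\frac12$.)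
\end{itemize}

\section{Geometric progressions}\label{sec:gp}

To show that $|A^+|\ge2^m$ we exhibit $m$ dissociated elements of $A$. There are three simple reasons for elements of $K^*$ to be dissociated.

\begin{lemma}\label{lem:diss}
Elements $x_1,\dots,x_m\in K^*$ are dissociated in each of the following cases.
\begin{enumerate}
\item[(a)] For some $\mathfrak p$, the integers $\operatorname{ord}_{\mathfrak p}(x_i)$ are distinct.
\item[(b)] For some $\sigma$, the numbers $\log|\sigma(x_i)|$ are pairwise at least $\log2$ apart.
\item[(c)] The $x_i$ are linearly independent over $\mathbb Q$.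
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $\sum_i\epsilon_ix_i=0$ with $\epsilon_i\in\{-1,0,1\}$ not all zero. This contradicts (c) directly. In case (a), one of the nonzero terms has strictly smallest order at $\mathfrak p$, so the sum is nonzero. In case (b), order the $x_i$ by increasing $|\sigma(x_i)|$ and let $j$ be the last index with $\epsilon_j\ne0$. Applying $\sigma$ to the relation gives
\[
|\sigma(x_j)|\le\sum_{i<j}|\sigma(x_i)|\le\sum_{r=1}^{j-1}2^{-r}|\sigma(x_j)|<|\sigma(x_j)|.\qedhere
\]
\end{proof}

For the powers of a unit $\theta$, case (a) is useless, and case (b) needs a conjugate of $\theta$ that is not too close to the unit circle. The next lemma provides one, with a distance that depends only on the degree. The idea is to compare the power sums of the conjugates with exponents $l$ and $lp$: they are congruent modulo $p$, and they are smaller than $p/2$ when the conjugates are close to the unit disk.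

\begin{lemma}\label{lem:root}
Let $z\neq0$ be an algebraic integer of degree $N$ whose conjugates satisfy $|z_i|\le e^\eta$, where $\eta>0$. If $4eN^2\eta\le1$, then $z$ is a root of unity.
\end{lemma}

\begin{proof}
Choose a prime $p\in(2eN,4eN]$ and let $S_l=\sum_iz_i^l\in\mathbb Z$. The multinomial coefficients of the mixed terms in $(w_1+\dots+w_N)^p$ are divisible by $p$, so
\[
\frac1p\Big(\Big(\sum_iz_i^l\Big)^p-\sum_iz_i^{lp}\Big)
\]
is a symmetric polynomial with integer coefficients in the $z_i$, hence an integer. With Fermat's little theorem, $S_{lp}\equiv S_l^p\equiv S_l\pmod p$. For $1\le l\le N$ both $|S_l|$ and $|S_{lp}|$ are at most $Ne^{Np\eta}\le Ne^{4eN^2\eta}\le eN$. So $|S_{lp}-S_l|\le2eN<p$, and $S_{lp}=S_l$.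

Thus the multisets $\{z_i^p\}$ and $\{z_i\}$ have the same first $N$ power sums. By Newton's identities they have the same elementary symmetric functions, so they coincide. Hence $w\mapsto w^p$ permutes the conjugates of $z$, so $z^{p^r}=z$ for some $r\ge1$, and $z^{p^r-1}=1$ because $z\ne0$.
\end{proof}

Integrality is needed: both conjugates of $\frac{3+4i}5$ have absolute value $1$, and this number is not a root of unity because it is not an algebraic integer.

\begin{example}\label{ex:gp}
Let $A=\{1,\theta,\dots,\theta^{k-1}\}$ with $\theta\in\mathbb C^*$, $k\ge8$ and the powers distinct. Then $|A^\times|\le\binom k2+1$, and $\Gamma(A)$ has rank at most $1$. We show that $|A^+|\ge2^m$ for $m=\lfloor k^{1/3}/2\rfloor$, whatever $\theta$ is.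

If $\theta$ is transcendental or has degree $N\ge m$, then $1,\theta,\dots,\theta^{m-1}$ are linearly independent over $\mathbb Q$. This covers roots of unity, since their order is $q\ge k$ and then $N=\varphi(q)\ge\sqrt{k/2}\ge m$. So let $N<m$ and $K=\mathbb Q(\theta)$. If $\theta$ is not a unit, then $\operatorname{ord}_{\mathfrak p}(\theta)\ne0$ for some $\mathfrak p$, and all of $A$ is dissociated by Lemma~\ref{lem:diss}(a). If $\theta$ is a unit, Lemma~\ref{lem:root} gives an embedding with $\log|\sigma(\theta)|>\frac1{4eN^2}$. Let $r=\lceil4eN^2\log2\rceil\le8N^2$. Then $|\sigma(\theta^r)|\ge2$, so $1,\theta^r,\theta^{2r},\dots$ are dissociated by Lemma~\ref{lem:diss}(b), and $A$ contains at least $k/r\ge k/(8m^2)\ge m$ of them.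
\end{example}

So an element has high degree, or it is visible at a prime, or it is visible at an embedding, or it is one of few roots of unity. The general proof follows the same four alternatives. One step does not carry over. For powers of one element, high degree gives linear independence for free. For general elements it does not: all ratios of $1$, $\theta$, $1+\theta$ generate $\mathbb Q(\theta)$, and the three numbers are dependent. The next section replaces this step by an orthogonality estimate.

\section{Low rank forces many sums}\label{sec:sums}

On $K$ consider the form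
\[
\langle x,y\rangle=\frac1\Delta\sum_\sigma\sigma(x)\overline{\sigma(y)},
\]
which is $\mathbb Q$-linear in $x$. If all conjugates of $x$ and $y$ have absolute value close to $1$, then $\langle x,x\rangle$ is close to $1$, and $\langle x,y\rangle$ is close to the average of the conjugates of $x/y$. Elements that are nearly orthogonal are linearly independent, so we want this average to be small. For a primitive $p$-th root of unity it equals $-\frac1{p-1}$. In general, the conjugates of an algebraic integer repel each other, because the product of their differences is a nonzero integer. If they are many and confined to a disk of radius close to $1$, they cannot favor one direction.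

\begin{lemma}\label{lem:trace}
Let $0<\eta\le\frac14$, and let $z$ be an algebraic integer of degree $N$ with conjugates $z_1,\dots,z_N$, all $|z_i|\le e^\eta$. Then
\[
\Big|\frac1N\sum_iz_i\Big|^2\le e^{4\eta}\Big(2\eta+\frac{\log(1/\eta)}{N}\Big).
\]
\end{lemma}

\begin{proof}
We shrink the conjugates into the open unit disk: let $u_i=e^{-2\eta}z_i$, so $|u_i|\le e^{-\eta}<1$. The kernel $-\log|1-u\bar u'|$ links the power sums with the differences. Since $-\log|1-\zeta|=\operatorname{Re}\sum_{l\ge1}\zeta^l/l$ for $|\zeta|<1$,
\begin{equation}\label{eq:kernel}
\sum_{i,j}-\log|1-u_i\bar u_j|=\sum_{l\ge1}\frac1l\Big|\sum_iu_i^l\Big|^2\ \ge\ e^{-4\eta}\Big|\sum_iz_i\Big|^2 ,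
\end{equation}
where we kept only the term $l=1$. We bound the left side from above. Expanding the squares gives
\[
|1-u_i\bar u_j|^2-|u_i-u_j|^2=(1-|u_i|^2)(1-|u_j|^2)>0,
\]
so for $i\ne j$ we have $-\log|1-u_i\bar u_j|\le-\log|u_i-u_j|=2\eta-\log|z_i-z_j|$. The product $\prod_{i\ne j}(z_i-z_j)$ is symmetric in the $z_i$ and nonzero, hence a nonzero integer, so $\sum_{i\ne j}\log|z_i-z_j|\ge0$. The off-diagonal terms thus sum to at most $2\eta N^2$. Each diagonal term is $-\log(1-|u_i|^2)\le-\log(1-e^{-2\eta})\le\log(1/\eta)$, because the concave function $1-e^{-x}-x/2$ is nonnegative at $0$ and $1$, hence on $[0,1]$. So the left side of \eqref{eq:kernel} is at most $2\eta N^2+N\log(1/\eta)$. Divide by $N^2$.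
\end{proof}

Again integrality is needed: $\frac12+\frac14 2^{1/N}$ has degree $N$ and all conjugates in the unit disk, and for $N\ge2$ their average is $\frac12$. So we must first pass to a subset whose ratios are units.

\begin{proposition}\label{prop:sums}
Let $k$ be large, $1\le n\le\frac{\log k}{40\log\log k}$ and $m=\lfloor k^{1/(11n)}\rfloor$. Let $A'\subset K^*$ be finite with $|A'|\ge k/2$, and suppose that $\Gamma=\Gamma(A')$ has rank $d\le n-1$. Then $|A'^+|\ge2^m$.
\end{proposition}

The field has infinitely many primes and arbitrarily many embeddings, and we cannot afford a pigeonhole step for each. The rank hypothesis is used exactly here: on $\Gamma$ at most $d$ of them are independent, and they control all others. The parameters are dictated by the last step. To get $m$ independent elements we need $|\langle x_i,x_j\rangle|$ well below $1/m$; Lemma~\ref{lem:trace} gives this for degrees above about $m^3$; and Lemma~\ref{lem:root} handles all smaller degrees if $\eta=m^{-6}$.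

\begin{proof}
The bound on $n$ gives $m\ge(\log k)^{40/11}-1\ge\log^2k$. Hence $m\ge n>d$, and $m$ exceeds any absolute constant when $k$ is large. Suppose that $A'$ contains no $m$ dissociated elements; we derive a contradiction. The assumption passes to subsets, and to dilates $\lambda A'$ with $\lambda\in K^*$. Dividing by an element of $A'$, we may assume $A'\subset\Gamma$.

\medskip\noindent\emph{Step 1: making the ratios units.}
Let $\Gamma'=\Gamma\cap\mathcal O_K^*$, the joint kernel of all $\operatorname{ord}_{\mathfrak p}$ on $\Gamma$. The restrictions $\operatorname{ord}_{\mathfrak p}|_\Gamma$ lie in the $d$-dimensional $\mathbb Q$-vector space $\operatorname{Hom}(\Gamma,\mathbb Q)$. Let $d_1$ be the dimension of their span, and choose $\mathfrak p_1,\dots,\mathfrak p_{d_1}$ giving a basis. The homomorphism $(\operatorname{ord}_{\mathfrak p_i})_i:\Gamma\to\mathbb Z^{d_1}$ has kernel $\Gamma'$. Its image has rank $d_1$, since otherwise it would lie in a rational hyperplane, which is a linear relation among the basis elements. So $\Gamma'$ has rank $d-d_1$. By Lemma~\ref{lem:diss}(a) each $\operatorname{ord}_{\mathfrak p_i}$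 takes fewer than $m$ values on $A'$. Hence the homomorphism is constant on some $A''\subset A'$ with $|A''|\ge|A'|m^{-d_1}$, and all ratios of elements of $A''$ lie in $\Gamma'$. Fix $x_*\in A''$ and put $B=x_*^{-1}A''\subset\Gamma'$. (For $K=\mathbb Q$ we would be done: $B\subset\{\pm1\}$ forces $k\le4m^{d}$, which is false. The remaining steps deal with units.)

\medskip\noindent\emph{Step 2: bringing all conjugates of the ratios near the unit circle.}
Put $\eta=m^{-6}$. For each embedding $\sigma$ let $\lambda_\sigma(x)=\log|\sigma(x)|$, an element of the real vector space $\operatorname{Hom}(\Gamma',\mathbb R)$ of dimension $d-d_1$. Let $d_2\le d-d_1$ be the dimension of the span of the $\lambda_\sigma$. If $d_2=0$, all $\lambda_\sigma$ vanish on $\Gamma'$ and we put $B'=B$. Let $d_2\ge1$. An arbitrary basis among the $\lambda_\sigma$ could express the others with huge coefficients, so we choose $\sigma_1,\dots,\sigma_{d_2}$ maximizing $|\det(\lambda_{\sigma_1},\dots,\lambda_{\sigma_{d_2}})|$, computed in a fixed basis of the span. The maximum is nonzero. By Cramer's rule every $\lambda_\sigma$ equals $\sum_ic_i\lambda_{\sigma_i}$,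 where $c_i$ is the determinant with $\lambda_{\sigma_i}$ replaced by $\lambda_\sigma$, divided by the maximal one. So $|c_i|\le1$.

Fix $i$ and cover the finite set $\lambda_{\sigma_i}(B)$ greedily: let $t_1$ be its least point, $t_2$ its least point outside $[t_1,t_1+\log2)$, and so on. The $t_j$ are pairwise at least $\log2$ apart, so by Lemma~\ref{lem:diss}(b), applied to $B$, there are fewer than $m$ intervals. Split each into $dm^6$ equal half-open parts. Recording for $x\in B$ the part containing $\lambda_{\sigma_i}(x)$, for each $i$, divides $B$ into at most $(dm^7)^{d_2}\le m^{8d_2}$ classes. If $x,y$ are in the same class, then for \emph{every} $\sigma$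
\[
|\lambda_\sigma(x/y)|\le\sum_{i=1}^{d_2}|\lambda_{\sigma_i}(x)-\lambda_{\sigma_i}(y)|\le d_2\frac{\log2}{dm^6}\le\eta .
\]
Let $B'$ be the largest class. In both cases
\[
|B'|\ \ge\ \tfrac k2\,m^{-d_1-8d_2}\ \ge\ \tfrac k2\,m^{-8(n-1)}\ \ge\ 2m^{10},
\]
because $4m^{8n+2}\le4k^{(8n+2)/(11n)}\le4k^{10/11}\le k$. Divide $B'$ by one of its elements. The ratios do not change, and the elements themselves become ratios. So now every element $x$ of $B'$ and every ratio $x$ of two elements of $B'$ is a unit with
\begin{equation}\label{eq:annulus}
e^{-\eta}\le|\sigma(x)|\le e^\eta\quad\text{for all }\sigma .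
\end{equation}

\medskip\noindent\emph{Step 3: avoiding ratios of low degree.}
Let $N_0=\lfloor(4e\eta)^{-1/2}\rfloor=\lfloor m^3/\sqrt{4e}\rfloor$. Since $\sqrt{4e}<3.3$, we have $m^3/4\le N_0\le m^3$ for $m\ge3$. Let $W$ be the set of roots of unity in $K$ of degree at most $N_0$. By \eqref{eq:annulus} and Lemma~\ref{lem:root}, a ratio of degree at most $N_0$ lies in $W$. An element of $W$ has order $q$ with $\varphi(q)\le N_0$, so $q\le2N_0^2$, and each such $q$ contributes at most $\varphi(q)\le N_0$ elements. So $|W|\le2N_0^3\le2m^9$. Choose $x_1,\dots,x_m\in B'$ one at a time, with $x_{j+1}\notin x_1W\cup\dots\cup x_jW$; this is possible because for $j<m$ the union has fewer than $2m^{10}\le|B'|$ elements. As $1\in W$, the $x_i$ are distinct. As $W$ is closed under inversion, $x_i/x_j\notin W$ for all $i\ne j$, so $x_i/x_j$ has degree greater than $N_0$.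

\medskip\noindent\emph{Step 4: near-orthogonality.}
By \eqref{eq:annulus}, $\langle x_j,x_j\rangle\ge e^{-2\eta}\ge\frac12$. Let $i\ne j$ and $z=x_i/x_j$, of degree $N>N_0\ge m^3/4$. Then
\[
\langle x_i,x_j\rangle=\frac1\Delta\sum_\sigma\sigma(z)+\frac1\Delta\sum_\sigma\sigma(z)\big(|\sigma(x_j)|^2-1\big).
\]
By \eqref{eq:annulus}, $\big||\sigma(x_j)|^2-1\big|\le e^{2\eta}-1$, so the second term is at most $e^\eta(e^{2\eta}-1)\le5\eta$ in absolute value. The first term is the average of the $N$ conjugates of $z$. By Lemma~\ref{lem:trace} its square modulus is at most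
\[
e^{4\eta}\big(2m^{-6}+24m^{-3}\log m\big)\le 2\cdot32\,m^{-3}\log m .
\]
Hence $|\langle x_i,x_j\rangle|\le8m^{-3/2}(\log m)^{1/2}+5m^{-6}$, and for each $j$
\[
\sum_{i\ne j}|\langle x_i,x_j\rangle|\le8\Big(\frac{\log m}m\Big)^{1/2}+5m^{-5}<\frac12
\]
when $m$ is large. Suppose $\sum_ic_ix_i=0$ with rational $c_i$, not all zero, and let $j$ maximize $|c_j|$. Pairing with $x_j$ gives
\[
\tfrac12|c_j|\le|c_j|\langle x_j,x_j\rangle\le\sum_{i\ne j}|c_i|\,|\langle x_i,x_j\rangle|<\tfrac12|c_j|,
\]
which is absurd. So $x_1,\dots,x_m$ are linearly independent over $\mathbb Q$, hence dissociated by Lemma~\ref{lem:diss}(c). They lie in a dilate of a subset of $A'$, which contradicts the assumption.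
\end{proof}

\section{Few products force low rank}\label{sec:rank}

If $r$ elements of $A$ are multiplicatively independent, they have $2^r$ distinct products, so $\langle A\rangle$ has rank at most $\log_2|A^\times|$. Under the hypothesis $|A^\times|<k^{n/5}$ this bound is about $\frac n5\log_2k$, too weak for Proposition~\ref{prop:sums}, whose proof loses a factor $m^8$ for each unit of rank. For the whole set the logarithm cannot be removed. Let $A$ consist of $r=\lfloor\log_2k\rfloor$ odd primes and $1,2,\dots,2^{k-r-1}$; then $|A^\times|<2^rk^2\le k^3$, so the hypothesis holds with $n=15$, while $\Gamma(A)$ has rank $r+1$. But the extra rank is carried by few elements, and this is true in general.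

\begin{proposition}\label{prop:rank}
Let $k$ be large, $1\le n\le\frac{\log k}{40\log\log k}$, $A\subset K^*$, $|A|=k$ and $|A^\times|<k^{n/5}$. Then there is $A'\subset A$ with $|A'|\ge k/2$ such that $\Gamma(A')$ has rank at most $n-1$.
\end{proposition}

Only the group structure of $K^*$ is used. Let $G=\langle A\rangle/\mathrm{torsion}$, written additively; it is free abelian of finite rank, so $G\subset G\otimes\mathbb R$ is the pair $\mathbb Z^r\subset\mathbb R^r$. Let $\bar a\in G$ be the image of $a$; different $a$ may have the same image. For $T\subset A$ the sum $\bar\Sigma(T)=\sum_{a\in T}\bar a$ is the image of $\prod_{a\in T}a$, so it takes at most $X:=|A^\times|$ values. For $S\subset A$ the rank of $\Gamma(S)$ is the dimension of the real span of the differences $\bar a-\bar b$, $a,b\in S$.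

\subsection*{The case $n=1$ in one dimension}
Let $(w_a)_{a\in A}$ be integers in an interval of length $H$ whose subset sums take at most $J$ values. We claim that the $w_a$ are all equal after deleting at most $5J(1+\log_2H)$ indices. Let $B\subset A$ and let $V\ge1$ be the diameter of $\{w_b:b\in B\}$. Five half-open cells of length $V/4$ cover this set. Delete the indices in cells containing fewer than $J$ indices of $B$. Suppose that two remaining points were more than $V/2$ apart. Then every point in the cell of the right one exceeds every point in the cell of the left one, and each cell has $J$ indices, say $y_1,\dots,y_J$ and $x_1,\dots,x_J$. Starting from $\{x_1,\dots,x_J\}$ and replacing $x_i$ by $y_i$ one at a time strictly increases the sum, which gives $J+1$ values, a contradiction. So the diameter has halved, at the cost of at most $5J$ indices. It is an integer at most $H$, so it vanishes after at most $1+\log_2H$ rounds.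

In general the diameter is replaced by the largest volume of an $n$-dimensional simplex. The argument needs integrality, to stop, and a bound $H$, to stop soon. The group $G$ offers integrality but no bound: for $A=\{2,2^t\}$ the coordinates are $1$ and $t$, with $t$ arbitrary. The size of $A^\times$, however, sees only relations with coefficients $0,\pm1$. So we replace $G$ by a model in which only these relations are imposed.

\subsection*{A model with small integer coordinates}

\begin{lemma}\label{lem:model}
Let $L=\log_2X$. There are an integer $0\le D\le L$, vectors $v_a\in\mathbb Z^D$ $(a\in A)$ and a linear map $\Lambda:\mathbb R^D\to G\otimes\mathbb R$ such that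
\begin{enumerate}
\item[(i)] $\Lambda(v_a)=\bar a$ for all $a\in A$;
\item[(ii)] the sums $\sum_{a\in T}v_a$ $(T\subset A)$ take at most $X$ values;
\item[(iii)] if $D\ge1$, then $|v_a-v_b|_\infty\le H:=(2kL)^L$ for all $a,b\in A$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $T\subset A$ let $1_T\in\mathbb R^A$ be its indicator vector, and $1_a=1_{\{a\}}$. Let $E\subset\mathbb R^A$ be the span of all $1_T-1_{T'}$ with $\bar\Sigma(T)=\bar\Sigma(T')$. Put $U=\mathbb R^A/E$, $D=\dim U$, and let $u_a$ be the image of $1_a$. The linear map $\mathbb R^A\to G\otimes\mathbb R$, $1_a\mapsto\bar a$, kills $E$, so it descends to $U$ and sends $u_a$ to $\bar a$. If $\bar\Sigma(T)=\bar\Sigma(T')$ then $\sum_{a\in T}u_a=\sum_{a\in T'}u_a$, so these sums take at most $X$ values. Hence (i) and (ii) hold with $v_a=\Phi(u_a)$ for any isomorphism $\Phi:U\to\mathbb R^D$. If $D=0$ we are done, so let $D\ge1$. It remains to find $\Phi$ with $\Phi(u_a)$ integral and small. Determinants formed in $\mathbb R^A$ would have size $k$ and be too large, so we first cut the number of coordinates down to $L$.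

Let $Y\subset A$ be maximal such that the family $(\bar y)_{y\in Y}$ is dissociated. Then $2^h\le X$ for $h=|Y|$, so $h\le L$. Let $a\notin Y$. By maximality there are distinct $T,T'\subset Y\cup\{a\}$ with $\bar\Sigma(T)=\bar\Sigma(T')$. If $a$ lay in both sets or in neither, removing it would give distinct subsets of $Y$ with equal sums. So $a$ lies in exactly one, say $T$, and
\[
1_T-1_{T'}=1_a-\alpha(a)\in E,\qquad \alpha(a)\in\{-1,0,1\}^Y,
\]
where we regard $\mathbb R^Y$ as a subspace of $\mathbb R^A$. For $y\in Y$ put $\alpha(y)=1_y$. Let $\beta:\mathbb R^A\to\mathbb R^Y$ be linear with $\beta(1_a)=\alpha(a)$. It is the identity on $\mathbb R^Y$, hence onto. For $x\in\mathbb R^A$ we have $x-\beta(x)=\sum_ax_a(1_a-\alpha(a))\in E$, so $\ker\beta\subset E$. Therefore $\beta$ induces an isomorphism $U\cong\mathbb R^Y/\beta(E)$ under which $u_a$ is the class of $\alpha(a)$. In particular $1\le D\le h\le L$ and $\dim\beta(E)=h-D$.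

The space $\beta(E)$ is spanned by the vectors $\beta(1_T-1_{T'})$. Each is a signed sum of at most $k$ vectors $\alpha(a)$, so it is an integer vector with entries at most $k$ in absolute value. Choose a basis $r_1,\dots,r_{h-D}$ of $\beta(E)$ among them, and complete it to a basis of $\mathbb R^Y$ by $1_{y_1},\dots,1_{y_D}$ with $y_i\in Y$. For $x\in\mathbb R^Y$ let
\[
\Phi_i(x)=\det(r_1,\dots,r_{h-D},1_{y_1},\dots,x,\dots,1_{y_D}),
\]
with $x$ in place of $1_{y_i}$. Writing $x$ in the basis shows that $\Phi_i(x)=\delta\xi_i$, where $\xi_i$ is the coefficient of $1_{y_i}$ and $\delta\ne0$ is the determinant of the basis. So $\Phi=(\Phi_1,\dots,\Phi_D)$ is onto $\mathbb R^D$ with kernel $\beta(E)$, and it defines an isomorphism $U\to\mathbb R^D$. The vectors $v_a=\Phi(\alpha(a))$ are integral, as determinants of integer matrices. Hadamard's inequality bounds a determinant by the product of the Euclidean lengths of its columns. The $r_j$ have length at most $k\sqrt h$, and $\alpha(a)-\alpha(b)$ has length at most $2\sqrt h$, so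
\[
|\Phi_i(\alpha(a)-\alpha(b))|\le(k\sqrt h)^{h-D}\cdot2\sqrt h\le(2kh)^h\le H,
\]
since there are $h-D+1\le h$ factors, each at most $2kh$.
\end{proof}

\subsection*{Halving the volume}
Let $(w_a)_{a\in A}$ be a family in $\mathbb R^n$. For $B\subset A$ let
\[
V(B)=\max_{b_0,\dots,b_n\in B}\big|\det(w_{b_1}-w_{b_0},\dots,w_{b_n}-w_{b_0})\big|,\qquad V(\emptyset)=0 .
\]
This is $n!$ times the largest volume of a simplex with vertices among the $w_b$, and it is monotone in $B$. In dimension $n$ there is no preferred shape for the cells. We take them in the coordinates of a largest simplex. The point of the proof is that a second simplex of comparable volume defines comparable coordinates, so the cells are small for it too.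

\begin{lemma}\label{lem:halve}
Let $J\ge n\ge1$ be integers and $M=(32n^2+1)^n$. Suppose that the sums $\sum_{a\in T}w_a$ $(T\subset A)$ take fewer than $(J/n)^n$ values. Then every $B\subset A$ with $V(B)>0$ has a subset $B^\flat$ with $|B\setminus B^\flat|\le MJ$ and $V(B^\flat)\le V(B)/2$.
\end{lemma}

\begin{proof}
Let $V=V(B)$ be attained at $b_0,\dots,b_n$. Let $P$ be the inverse of the matrix with columns $w_{b_j}-w_{b_0}$, and $p(a)=P(w_a-w_{b_0})$. By Cramer's rule, $|p_j(a)|$ is the determinant for the simplex with $b_j$ replaced by $a$, divided by $V$; so $p(a)\in[-1,1]^n$ for $a\in B$. Cover $[-1,1]^n$ by $M$ disjoint half-open cubes of side $s=\frac1{16n^2}$, and call the set of $a\in B$ with $p(a)$ in a given cube a \emph{cell}. Let $B^\flat$ be the union of the cells with at least $J$ elements. Then $|B\setminus B^\flat|\le MJ$.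

Suppose $V'=V(B^\flat)>V/2$, attained at $b_0',\dots,b_n'\in B^\flat$. Define $Q$ and $q(a)=Q(w_a-w_{b'_0})$ from the $b'_j$ in the same way, so that $q(b_0')=0$ and $q(b_j')=e_j$, the $j$-th unit vector. For $a\in B$ the numerator in Cramer's rule is at most $V$, so $|q_j(a)|\le V/V'<2$.

\emph{Cells are small in the coordinates $q$.} Since $P^{-1}e_j=w_{b_j}-w_{b_0}$, we have $QP^{-1}e_j=q(b_j)-q(b_0)$, of sup norm less than $4$. Hence $|QP^{-1}z|_\infty\le4n|z|_\infty$ for all $z$. If $a,a'$ lie in one cell, then
\[
|q(a)-q(a')|_\infty=|QP^{-1}(p(a)-p(a'))|_\infty\le4ns=\tfrac1{4n}.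
\]
The points $0,e_1,\dots,e_n$ are at mutual distance $1$, so the cells $C_0,\dots,C_n$ of $b_0',\dots,b_n'$ are distinct. Each has at least $J$ elements. For $y\in C_j$ and $x\in C_0$,
\begin{equation}\label{eq:swap}
|Q(w_y-w_x)-e_j|_\infty=|(q(y)-q(b'_j))-(q(x)-q(b_0'))|_\infty\le\tfrac1{2n}.
\end{equation}

\emph{Swapping produces a grid of sums.} Let $\ell=\lfloor J/n\rfloor$. Choose $n\ell\le J$ distinct elements $x_{j,i}\in C_0$ $(1\le j\le n$, $1\le i\le\ell)$ and, for each $j$, distinct $y_{j,1},\dots,y_{j,\ell}\in C_j$. For $t\in\{0,\dots,\ell\}^n$ let
\[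
T(t)=\{y_{j,i}:i\le t_j\}\cup\{x_{j,i}:i>t_j\},\qquad S(t)=\sum_{a\in T(t)}w_a .
\]
Let $t\ne t'$. Then
\[
Q\big(S(t)-S(t')\big)=\sum_{j=1}^n\operatorname{sgn}(t_j-t_j')\sum_{\min(t_j,t'_j)<i\le\max(t_j,t'_j)}Q\big(w_{y_{j,i}}-w_{x_{j,i}}\big).
\]
Let $j_0$ maximize $|t_j-t_j'|$, with value $\tau>0$, and look at the coordinate $j_0$. By \eqref{eq:swap}, the block $j=j_0$ consists of $\tau$ terms of the same sign, each of size at least $1-\frac1{2n}$. Each of the other $n-1$ blocks has at most $\tau$ terms, each of size at most $\frac1{2n}$. So the coordinate has absolute value at least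
\[
\tau\Big(1-\frac1{2n}\Big)-(n-1)\frac\tau{2n}=\frac\tau2>0 .
\]
Thus the sums $S(t)$ are distinct, and there are $(\ell+1)^n\ge(J/n)^n$ of them. This contradicts the hypothesis.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rank}]
Take $D,v_a,\Lambda,L,H$ from Lemma~\ref{lem:model}. By (i), it suffices to find $A'\subset A$ with $|A'|\ge k/2$ such that the differences $v_a-v_b$ $(a,b\in A')$ span a space of dimension less than $n$; then so do the $\bar a-\bar b=\Lambda(v_a-v_b)$. If $D<n$, take $A'=A$. Let $D\ge n$.

For each $I\subset\{1,\dots,D\}$ with $|I|=n$, let $\pi_I:\mathbb R^D\to\mathbb R^n$ be the projection onto the coordinates in $I$, and let $V_I$ be the function $V$ for the family $w_a=\pi_I(v_a)$. By integrality and (iii), expanding the determinant shows $V_I(B)\in\{0,1,\dots,\lfloor n!H^n\rfloor\}$. Put $J=\lceil k^{1/4}\rceil$. Since $n\le\log k\le k^{1/20}$, we have $J\ge n$ and $(J/n)^n\ge k^{n/5}>X$. By (ii) the subset sums of the $\pi_I(v_a)$ take at most $X$ values, so Lemma~\ref{lem:halve} applies for every $I$.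

Start with $B=A$. For each $I$ in turn, replace $B$ by $B^\flat$ as long as $V_I(B)\ge1$. Each replacement halves $V_I$, so there are at most $1+\log_2(n!H^n)$ of them for each $I$. By monotonicity, once $V_I$ vanishes it stays zero. There are at most $D^n$ sets $I$, so the number of deleted elements is at most
\[
D^nM\cdot\big(1+\log_2(n!H^n)\big)\cdot J .
\]
We have $D\le L\le\frac n5\log_2k\le\log^2k$ and $n\le\log k$. For the first factor, $M\le(33n^2)^n$, so for $\log k\ge33$
\[
D^nM\le33^n(\log k)^{4n}\le e^{5n\log\log k}\le k^{1/8};
\]
this is where the upper bound on $n$ is used. For the second factor, $\log_2n!\le n^2\le\log^2k$ and $\log_2(2kL)\le\log_2(k^2)\le3\log k$, so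
\[
1+\log_2n!+nL\log_2(2kL)\le1+\log^2k+3\log^4k\le\log^5k .
\]
With $J\le2k^{1/4}$, at most $2k^{3/8}\log^5k<k/2$ elements are deleted.

The final set $A'$ has $|A'|\ge k/2$ and $V_I(A')=0$ for all $I$. Fix $b_0\in A'$. The vectors $v_b-v_{b_0}$ $(b\in A')$ span the same space as all differences. If $n$ of them were linearly independent, the $D\times n$ matrix they form would have a nonzero $n\times n$ minor, giving $V_I(A')\ne0$ for the corresponding $I$. So the span has dimension less than $n$.
\end{proof}

\section{Proof of the dichotomy}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]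
By Lemma~\ref{lem:spec} we may assume $A\subset K^*$ for a number field $K$, since lower bounds for $|A_1^+|$ and $|A_1^\times|$ are lower bounds for $|A^+|$ and $|A^\times|$. Suppose $|A^\times|<k^{n/5}$. Proposition~\ref{prop:rank} gives $A'\subset A$ with $|A'|\ge k/2$ and $\Gamma(A')$ of rank at most $n-1$, and Proposition~\ref{prop:sums} gives $|A^+|\ge|A'^+|\ge2^m$. The thresholds for $k$ in both propositions are absolute constants.
\end{proof}

\begin{remark}
Theorem~\ref{thm:main} holds, with the same proof, for sets of nonzero elements in any field of characteristic $0$. The ambient field enters only in Lemma~\ref{lem:spec}, whose proof uses nothing about $\mathbb C$ except that it is a field containing $\mathbb Q$. The statement fails if positive characteristic is allowed: for $A=\mathbb F_p^*$ and $k=p-1$, both $A^+$ and $A^\times$ have at most $k+1$ elements, while for $n=6$ and large $p$ both $k^{6/5}$ and $2^{\lfloor k^{1/66}\rfloor}$ are larger.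
\end{remark}

\begin{thebibliography}{1}

\bibitem{SP}
\emph{On sums and products of distinct numbers},
\texttt{https://math.ucr.edu/\textasciitilde mcc/\allowbreak paper/\allowbreak 115\%20On\%20\allowbreak sums\%20and\%20\allowbreak products\%20of\%20\allowbreak distinct\%20\allowbreak numbers.pdf}

\end{thebibliography}
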